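# Escaping finitely many patterns modulo associativity and commutativity

## A bounded search, and what it meets on small signatures

We are given a term $t$ with variables and finitely many patterns $t_1,\dots,t_n$, over a signature in which some binary symbols are associative and commutative. Is there a ground instance of $t$ that is not an instance of any $t_i$? Can an algorithm tell?

The answer one would first guess is "yes, and for a cheap reason". A pattern looks only at finitely many top levels of a term, apart from some equality tests between subterms. So if some instance of $t$ escapes all patterns, then surely a small one does, "small" can be read off the depth of the patterns, and we try all small terms. Let us fix the words and test this.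

A *signature* $\mathcal F$ is a finite set of function symbols with arities, containing at least one constant. $T(\mathcal F)$ is the set of ground terms, so $T(\mathcal F)\ne\emptyset$. Some binary symbols are designated as *AC-symbols*; $AC$ is the set of associativity and commutativity axioms for them, and $=_{AC}$ is the induced congruence. The domain is $T(\mathcal F)/_{=_{AC}}$, with no further hypothesis: every symbol, AC or not, may head ground terms.

**Definition (AC-complement problem).** This is a formula
$$\exists\vec w\,\forall\vec y:\ t\neq t_1\wedge\dots\wedge t\neq t_n ,$$
where $\vec w=\mathrm{Var}(t)$, $\vec y$ are the variables of $t_1,\dots,t_n$, and $\vec w\cap\vec y=\emptyset$. A *solution* is a ground substitution $\mu$ for $\vec w$ such that $t\mu\ne_{AC}t_i\theta$ for every $i$ and every ground substitution $\theta$ for $\vec y$.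

In the three cases below, $t$ is a variable $w$, so we ask for a ground term outside all patterns.

**Case 1: no AC-symbol.** Let $\mathcal F=\{a,f\}$ with $f$ unary. For the patterns $a,\ f(a)$, the term $f(f(a))$ escapes. For $a,\ f(a),\ f(f(y))$ nothing does. Over $\{a,h\}$ with $h$ binary and the patterns $a,\ h(y,y)$, the term $h(a,h(a,a))$ escapes. Each height carries only finitely many ground terms, so a bound on the height would finish the problem. The guess looks fine.

**Case 2: one AC-symbol and one constant.** Let $\mathcal F=\{a,+\}$ with $+$ AC. Modulo AC a ground term is a number: $na$ is the sum of $n\ge1$ copies of $a$. The pattern $y+y$ covers the even $n$. For the patterns $a,\ y+y$, the term $3a$ escapes. For $a,\ y+y,\ a+y+y$ nothing does: $n=1$, the even $n$ and the odd $n\ge3$ are covered. For $a,\ y+y,\ y+y+y,\ y+y+y+y+y$ we need $n\geq 2$ divisible by none of $2,3,5$, and the smallest choice is $7a$. If we write $na$ as one node with $n$ children, every term in this case has height at most $1$. So a bound on the height leaves infinitely many candidates, and arithmetic decides among them.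

**Case 3: nesting.** Let $\mathcal F=\{a,f,+\}$ with $f$ unary, and take the patterns $a,\ f(y),\ y+y,\ y+y+z$. The term $a+f(a)$ escapes. It has two different summands, so it is not $s+s$; it has only two summands, so it is not an instance of $y+y+z$. Now add the pattern $y+f(y)$. Then $a+f(a)$ is covered, but $a+f(f(a))$ still escapes: the only summand headed by $f$ is $f(f(a))$, which forces $y=f(a)$, while the other summand is $a$. Sums now also have an unlimited supply of different summands.

So "decidable" survives these tests, but the reason offered for it does not: with AC-symbols, bounded depth does not mean finitely many terms. The verdict is nevertheless right.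

**Theorem 1.** It is decidable, given $\mathcal F$ with its AC-symbols and $m$-tuples $t,t_1,\dots,t_n$ of terms with $\vec w=\mathrm{Var}(t)$ disjoint from $\mathrm{Var}(t_1,\dots,t_n)$, whether there is a ground $\mu:\vec w\to T(\mathcal F)$ such that for no $i$ and no ground $\theta$ we have $t\mu=_{AC}t_i\theta$ (componentwise).

The case $m=1$ says that satisfiability of arbitrary AC-complement problems is decidable. A supplement, proved at the end, allows more formulas.

**Theorem 2.** It is decidable whether $T(\mathcal F)/_{=_{AC}}\models\exists\vec w\,\forall\vec y\,\varphi$, where $\varphi$ is built with $\wedge,\vee$ from arbitrary disequations $s\ne s'$ over $\vec w,\vec y$, and from equations $r=r'$ containing variables of $\vec w$ only.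

The problem is taken from the paper "AC Complement Problems: Satisfiability and Negation Elimination", which states the general question as open. Satisfiability is known to be decidable for (i) *linear* problems, where each $t_i$ is linear; (ii) *safe* problems, where no variable is directly an argument of an AC-symbol in any $t_i$; (iii) signatures with only one AC-operator and constants; (iv) problems where all occurrences of a non-linear variable are under the same node. The pattern $y+f(y)$ of Case 3 is not linear and not safe, its signature contains $f$, and the two occurrences of $y$ have different parents.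

## Flattened terms, heights and matching

We make AC-equality into plain equality by flattening.

**Definition (flattened form).** For an AC-symbol $\circ$, a $\circ$-headed term is $\circ A$, where $A$ is a finite multiset of at least two terms, its *arguments*, none of which is $\circ$-headed. Variables may be arguments. Symbols that are not AC are called *free*.

Two terms are $=_{AC}$ iff their flattened forms are equal. From now on all terms are flattened and "$=$" means equality of flattened forms. For instance $a+(b+a)$ and $(a+a)+b$ are both $+\{a,a,b\}$.

For AC $\circ$, let $[s]_\circ$ be the argument multiset of $s$ if $s$ is $\circ$-headed, and $\{s\}$ otherwise. The *product* $s\circ s'$ is the $\circ$-headed term with argument multiset $[s]_\circ\uplus[s']_\circ$. For example, $(a+b)+f(a)$ is $+\{a,b,f(a)\}$. For AC-headed $s$, $s(e)$ is the multiplicity of $e$ among the arguments of $s$; likewise $A(e)$ is the multiplicity of $e$ in a multiset $A$.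

$\mathrm{Sub}(s)$ contains $s$ and, recursively, the $\mathrm{Sub}$ of its arguments; for tuples take the union over components. Thus $\mathrm{Sub}(+\{a,a,b\})=\{+\{a,a,b\},a,b\}$, and $a+b$ is *not* in it. The height $\mathrm{ht}$ is $0$ for constants and variables, otherwise $1+$ the maximal height of an argument. The root occurrence has depth $0$, and arguments are one deeper. The size is $|g(a_1,\dots,a_l)|=1+\sum_i|a_i|$, with an AC-head counted once; so $+\{a,a,b\}$ has height $1$ and size $4$.

The *summands* of a $\circ$-headed, possibly non-ground, $q$ are its arguments $q_1,\dots,q_l$ with repetition. Since $q$ is flattened, no $q_k$ is $\circ$-headed, and a non-variable keeps its head under substitution. Hence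
$$[q\theta]_\circ=\biguplus_k[q_k\theta]_\circ,\qquad\text{and } q_k\theta\text{ is }\circ\text{-headed only if }q_k\text{ is a variable.}\tag{1}$$
For example, if $q=x+x+f(y)$, $x\theta=a+b$ and $y\theta=a$, then $q\theta=+\{a,b,a,b,f(a)\}$. The two copies of $x\theta$ dissolve into $q\theta$, while $f(y)\theta$ stays a single argument. Consequently:
$$\text{if a non-variable } q \text{ occurs in } p\text{ at depth } j,\text{ then } q\theta\text{ occurs in }p\theta\text{ at depth }j,\tag{2}$$
because neither $q$ nor any of its ancestors in $p$ is dissolved.

**AC-matching against a ground term is decidable.** Suppose $s=p\theta$ with $s$ ground, and let $x\in\mathrm{Var}(p)$. If an occurrence of $x$ is not dissolved, $x\theta$ is a subterm of $s$. If it is dissolved into $q\theta$, then $x\theta$ has the head of $q\theta$ and its arguments form a submultiset of those of $q\theta$. In both cases $|x\theta|\le|s|$ and $x\theta$ uses only symbols of $s$. So there are finitely many candidates for $\theta$. The same holds for tuples.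

**Parameters.** Let $k=|\vec w|$. If $n=0$ the answer is yes. If $k=0$, then $t$ is ground and we run $n$ matching tests. So assume $n,k\ge1$. Let $\mathrm{ar}$ be the maximal arity in $\mathcal F$, let $d=\max_i\mathrm{ht}(t_i)$ over all components, and let $D=d+1$.

## Truncation with typed fresh constants

The sound part of the first guess is that deep subterms matter only through equality. So we cut at depth $D$ and put fresh constants there, equal constants for equal subterms. The delicate part is to put real terms back.

Two things can go wrong. First, distinct refills may not be enough. Take free symbols $a,f,h$ and the pattern $h(y,f(y))$, so $d=2$, $D=3$. The term $h(f(f(c)),f(f(c')))$ with fresh constants $c\ne c'$ at depth $3$ escapes. Refilling $c$ by $f(a)$ and $c'$ by $f(f(a))$ gives an instance of the pattern with $y=f(f(f(a)))$. We shall avoid this with rapidly growing sizes. Second, a constant standing for a $+$-headed term must not be an argument of $+$: the term $+\{c,a\}$ escapes the pattern $x+y+z$, but once $c$ is replaced by any sum, flattening gives at least three arguments and the pattern matches. So fresh constants must remember a head.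

**Definition ($\mathcal K$ and $\mathcal K$-solutions).** For each non-constant $g\in\mathcal F$ let $C_g$ be a countably infinite set of fresh constants "of type $g$", and let $C=\bigcup_gC_g$. Let $\mathcal K$ be the set of $\mu:\vec w\to T(\mathcal F\cup C)$ such that

- every $\mu(w)$ has height $\le D$, and every occurrence of a $C$-constant in $\mu(w)$ has depth exactly $D$;
- $(**)$ if $g$ is AC, no constant of type $g$ is an argument of a $g$-headed subterm of $\mu(w)$.

A *$\mathcal K$-solution* is a $\mu\in\mathcal K$ with $t\mu\ne t_i\theta$ for all $i$ and all $\theta$ into $T(\mathcal F\cup C)$.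

For example, with $D=2$ the term $a+f(a)+f(f(a))$ is cut to $a+f(a)+f(c)$ with $c$ of type $f$; real constants may stay at any depth.

**Lemma 1.** If the problem has a solution $\mu$ over $T(\mathcal F)$, there is a $\mathcal K$-solution.

**Proof.** There are countably many ground terms, so we can choose distinct constants $c_s\in C_g$, one for each non-constant $s\in T(\mathcal F)$ with head $g$. Define $\mathrm{tr}_j(c)=c$ for constants $c$, $\mathrm{tr}_0(s)=c_s$ for non-constant $s$, and $\mathrm{tr}_{j+1}(g(\vec a))=g(\mathrm{tr}_j(\vec a))$. If $b$ is an argument of a $\circ$-headed term, then $\mathrm{tr}_j(b)$ is a constant or has the head of $b$, so it is not $\circ$-headed; thus flattened form is respected.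

Put $\mu'(w)=\mathrm{tr}_D(\mu(w))$. It has height $\le D$, and its $C$-constants occur exactly at depth $D$. If $c_s$ is an argument of a $\circ$-headed subterm, then $s$ was an argument of a $\circ$-headed term, so $s$ is not $\circ$-headed and $c_s$ is not of type $\circ$. Hence $\mu'\in\mathcal K$.

Let $\psi$ replace each $c_s$ by $s$ and every other $C$-constant by a fixed constant of $\mathcal F$. Replacing constants by terms is a homomorphism modulo AC, and $\psi\mu'=\mu$. If $t\mu'=t_i\theta$, then $t\mu=\psi(t\mu')=t_i(\psi\theta)$ with $\psi\theta$ into $T(\mathcal F)$, contradicting that $\mu$ is a solution. $\square$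

**Lemma 2.** If there is a $\mathcal K$-solution $\mu'$, the problem has a solution over $T(\mathcal F)$.

**Step 1: the refills.** We choose the terms that replace the fresh constants. Let $c_1,\dots,c_r$ be the $C$-constants in $\mu'$, $g_j$ the type of $c_j$, and $Z$ the maximal size of a component of $t\mu'$. For every non-constant $g\in\mathcal F$ there are arbitrarily large $g$-headed terms in $T(\mathcal F)$: nest $g$ over a constant if $g$ is free, take many copies of a constant if $g$ is AC. Put $|\hat c_0|:=1$, and choose successively $b_j,\hat c_j\in T(\mathcal F)$ with $|b_j|>Z\,|\hat c_{j-1}|$ as follows.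

- If $g_j$ is free, $b_j=\hat c_j$ is a large $g_j$-headed term.
- If $g_j$ is AC, any occurrence of $c_j$ in $\mu'$ has a parent, since $D\ge1$. The head $f\in\mathcal F$ of the parent is non-constant, and $f\ne g_j$ by $(**)$. Let $b_j$ be a large $f$-headed term and let $\hat c_j$ be $g_j$-headed with argument multiset $\{b_j,b_j\}$. This is flattened because $f\ne g_j$.

In all cases $|b_j|\le|\hat c_j|$, so
$$|b_1|\le|\hat c_1|<|b_2|\le|\hat c_2|<\cdots\tag{3}$$
and the $\hat c_j$ are distinct. Let $\nu$ replace each $c_j$ by $\hat c_j$, and let $\mu''=\nu\mu'$. Then $t\mu''=\nu(t\mu')$. We shall show that $\mu''$ is a solution.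

**Step 2: where fresh constants sit in $t\mu'$.** This step ensures that $\nu$ causes no flattening. Claim (i): *$C$-constants occur in $t\mu'$ only at depth $\ge D$, and no constant of AC-type $g$ is an argument of a $g$-headed term in $\mathrm{Sub}(t\mu')$.* We show this for $r\mu'$ by induction on $r\in\mathrm{Sub}(t)$. Note that $r\mu'\notin C$ always: a non-variable $r$ has its head in $\mathcal F$, and $\mu'(w)$ has no $C$-constant at depth $0<D$. If $r$ is a variable, the claim holds because $\mu'\in\mathcal K$. Constants are trivial. Under a free head the depths increase by one and nothing else changes. Let $r$ be $\circ$-headed with summands $r_k$. By (1) the arguments of $r\mu'$ are of two kinds. The first are the non-$\circ$-headed $r_k\mu'$, which are not in $C$ and whose $C$-constants have depth $\ge D+1$ in $r\mu'$. The second are the arguments of the $\circ$-headed $r_k\mu'=\mu'(w)$; occurrences in these have the same depth $D$ as in $\mu'(w)$, and these arguments are not constants of type $\circ$ by $(**)$. Everything below the arguments is covered by the induction hypothesis.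

Claim (ii): *for non-constant $s\in\mathrm{Sub}(t\mu')$ with head $g$, $\nu(s)$ is $g$-headed and its arguments are exactly the $\nu(b)$, $b$ an argument of $s$.* For free $g$ this is clear. For AC $g$, an argument $b\notin C$ keeps its head, which is not $g$. An argument $b=c_j$ becomes $g_j$-headed, and $g_j\ne g$ by (i).

**Step 3: refills are not imitated at small depth.** Claim (iii): *for $s\in\mathrm{Sub}(t\mu')\setminus C$ and all $j$, $\nu(s)\notin\{\hat c_j,b_j\}$.* We have $|s|\le Z$. If $s$ contains no $C$-constant, $|\nu(s)|=|s|\le Z<|b_1|$, and (3) gives the claim. Otherwise $s$ is non-constant; let $l$ be the maximal index with $c_l$ in $s$. By (ii), $\nu(s)$ arises from the tree $s$ by replacing leaves $c_j$ with trees $\hat c_j$. So $\hat c_l$ is a proper subterm of $\nu(s)$, and each of the $|s|\le Z$ nodes of $s$ contributes at most $|\hat c_l|$ to the size. Thus $|\hat c_l|<|\nu(s)|\le Z|\hat c_l|$, and $Z|\hat c_l|<|b_{l+1}|$ if $l<r$. By (3), $|\nu(s)|$ differs from all $|\hat c_j|$ and $|b_j|$.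

Claim (iv): *no subterm occurrence at depth $<D$ in $t\mu''$ is some $\hat c_j$ or $b_j$.* By (ii), the tree $t\mu''$ is $t\mu'$ with leaves replaced, and by (i) these leaves have depth $\ge D$. So an occurrence at depth $<D$ is $\nu(s)$ for some $s\in\mathrm{Sub}(t\mu')\setminus C$. Apply (iii).

**Step 4: a map back.** We define the inverse of $\nu$ on all of $T(\mathcal F)$. Let $\alpha(\hat c_j)=c_j$, and $\alpha(g(\vec a))=g(\alpha(\vec a))$ for all other terms. Each $\alpha(b)$ is a $C$-constant or has the head of $b$; so if $b$ is not $\circ$-headed, neither is $\alpha(b)$, and flattened form is respected. By induction, $\alpha(\nu(s))=s$ for all $s\in\mathrm{Sub}(t\mu')$. For $s=c_j$ this is the definition. For $s\notin C$, $\nu(s)$ is no $\hat c_j$ by (iii), so $\alpha$ passes to the arguments, which by (ii) are the $\nu(b)$. Hence $\alpha(t\mu'')=t\mu'$.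

**Step 5: the map back commutes with a matching pattern.** Suppose $t\mu''=t_i\theta$ with $\theta$ into $T(\mathcal F)$. Claim: *$\alpha(q\theta)=q(\alpha\theta)$ for $q\in\mathrm{Sub}(t_i)$.* For variables this is the definition of $\alpha\theta$. A non-variable $q$ occurs in $t_i$ at some depth $\le d<D$, so by (2) $q\theta$ occurs in $t_i\theta=t\mu''$ at the same depth, and by (iv)
$$q\theta\neq\hat c_j\quad\text{for all }j.\tag{4}$$
So $\alpha$ passes to the arguments of $q\theta$. For constant or free-headed $q$ the claim follows by induction. Let $q$ be $\circ$-headed with summands $q_k$. By (4) and (1), $\alpha(q\theta)$ has argument multiset $\biguplus_k\{\alpha(b):b\in[q_k\theta]_\circ\}$. By induction, $q(\alpha\theta)$ has argument multiset $\biguplus_k[\alpha(q_k\theta)]_\circ$. Compare the $k$-th parts.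

- If $q_k\theta$ is not $\circ$-headed, both are $\{\alpha(q_k\theta)\}$.
- If $q_k\theta$ is $\circ$-headed and equal to no $\hat c_j$, both are $\{\alpha(b):b\in[q_k\theta]_\circ\}$.
- Suppose $q_k\theta=\hat c_j$ is $\circ$-headed. Then $g_j=\circ$, and $\hat c_j$ dissolves in $q\theta$, so $b_j$ is an argument of $q\theta$. As $q$ is not a leaf, its depth in $t_i$ is $\le d-1$, so $b_j$ occurs in $t\mu''$ at depth $\le d<D$. This contradicts (iv), so the case does not arise.

The last case is the reason for recording $b_j$ besides $\hat c_j$: a dissolved $\hat c_j$ is invisible, but its argument $b_j$ is not.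

Hence $t\mu'=\alpha(t\mu'')=\alpha(t_i\theta)=t_i(\alpha\theta)$, contradicting that $\mu'$ is a $\mathcal K$-solution. So $\mu''$ is a solution over $T(\mathcal F)$. $\square$

It remains to decide whether a $\mathcal K$-solution exists. From now on *ground* means over $\mathcal F\cup C$.

## Minimal solutions and surgery that can be undone

Without AC-symbols we would be done: heights are at most $D$, arities are bounded, so up to renaming of fresh constants there are finitely many candidates. With AC-symbols, the argument stops exactly here. A node may have arbitrarily many arguments, in two ways: one argument may have large multiplicity, and there may be many different arguments.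

The obvious remedy is to take a smallest solution and shrink it further. Fix a $\mathcal K$-solution $\mu$ with $\sum_w|\mu(w)|$ minimal, if one exists. If $\mu^\bullet\in\mathcal K$ is strictly smaller, it is not a $\mathcal K$-solution, so $t\mu^\bullet=p\theta$ for some $p\in\{t_1,\dots,t_n\}$ and some ground $\theta$. Shrinking may well create a match: for the pattern $y+y$, cutting $5a$ to $4a$ does. We get a contradiction if we can carry the match back to $\mu$.

**Undo principle.** Let $\mu$ be a $\mathcal K$-solution and $t\mu^\bullet=p\theta$ with $p\in\{t_1,\dots,t_n\}$. There is no map $J$ from ground terms to ground terms such that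
$$J(r\mu^\bullet)=r(J\mu^\bullet)\ (r\in\mathrm{Sub}(t)),\qquad J(q\theta)=q(J\theta)\ (q\in\mathrm{Sub}(p)),\qquad J\mu^\bullet=\mu.\tag{5}$$
Indeed, (5) gives $t\mu=t(J\mu^\bullet)=J(t\mu^\bullet)=J(p\theta)=p(J\theta)$, which a $\mathcal K$-solution forbids.

$J$ need not be a homomorphism. It must commute with substitution only at the finitely many terms in $\mathrm{Sub}(t)$ and $\mathrm{Sub}(p)$. This freedom is what we use, twice.

**Notation.** Let $\mathcal S=\bigcup_w\mathrm{Sub}(\mu(w))$. For $h\ge0$ let $M_1,\dots,M_N$ be the distinct AC-headed terms of height $>h$ in $\mathcal S$, with heads $\circ_1,\dots,\circ_N$. For $e\in\mathcal S$ of height $h$ let $u(e)=(M_1(e),\dots,M_N(e))\in\mathbb N^N$.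

For example, if $k=1$, $h=0$ and $\mu(w)=+\{a,a,f(+\{a,b\})\}$, then $M_1=\mu(w)$, $M_2=+\{a,b\}$, $u(a)=(2,1)$ and $u(b)=(0,1)$.

## Multiplicities: linear systems attached to a match

Fix $e$ of height $h$. We want to lower the multiplicities of $e$ from $u=u(e)$ to some $u^*\le u$ and undo this when a match appears. How many copies of $e$ must $J$ put back, and where? Say $4a$ came from $6a$ and is matched by $y+y$ with $y\theta=2a$. Then $J$ must send $4a$ to $6a$, and to commute it must send $2a$ to $3a$: we solve $\xi(y+y)=2\,\xi(y)$ with $\xi(y+y)=6$. If $4a$ came from $5a$, this has no solution. Several $M_i$ can interact: for $t=g(w_1,w_2)$ with $g$ free, the pattern $g(y,y+y)$ turns a pair of multiplicities $(5,11)$ that escapes into the matched pair $(5,10)$. So what matters about the vector $u$ is which linear systems of this kind it solves. The definition below lists all systems that can arise.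

**Definition (scheme).** Fix $N$ and AC-symbols $\circ_1,\dots,\circ_N$. A scheme $\kappa$ consists of

- a pattern $p\in\{t_1,\dots,t_n\}$, and $\omega$, which is an AC-symbol or "none";
- an equivalence relation $\sim$ on the label set $\Lambda=\{1,\dots,N\}\sqcup\mathrm{Sub}(t)\sqcup\mathrm{Sub}(p)$;
- a type for each label: $\mathsf E$, $\mathsf O$, or $(\circ,j)$ with $\circ$ AC and $j\in\{0,1,2\}$, where each label $i\le N$ has a type $(\circ_i,j)$.

Its system has one unknown $\xi(\ell)\in\mathbb N$ for each label $\ell$ of a type $(\circ,j)$, and the conditions

- (E1) $\xi(\ell)=\xi(\ell')$ if $\ell\sim\ell'$ and both carry unknowns;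
- (E2) $\min(2,\xi(\ell))=j$ if $\ell$ has type $(\circ,j)$;
- (E3) for each $\circ$-headed $q\in\mathrm{Sub}(t)$ or $q\in\mathrm{Sub}(p)$ whose label has type $(\circ,j)$, with summands $q_1,\dots,q_l$ (labels taken in the same component of $\Lambda$): $\xi(q)=\sum_k\eta_\circ(q_k)$. Here $\eta_\circ(q_k)=\xi(q_k)$ if $q_k$ has a type $(\circ,\cdot)$ with this same $\circ$; $\eta_\circ(q_k)=1$ if $q_k$ has type $\mathsf E$ and $\omega\ne\circ$; and $\eta_\circ(q_k)=0$ otherwise.

Let $L_\kappa=\{(\xi(1),\dots,\xi(N)):\xi\text{ solves the system}\}\subseteq\mathbb N^N$.

The intended meaning is as follows: a label stands for a ground term, $\sim$ for equality of these terms, $\omega$ for the AC-head of $e$ if there is one, $\mathsf E$ for "is $e$", $(\circ,j)$ for "$\circ$-headed of height $>h$, containing $e$ with multiplicity $j$, where $2$ means at least $2$", and $\mathsf O$ for everything else.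

Each $L_\kappa$ is a projection of the solution set of linear equations and conditions $\xi(\ell)=0$, $\xi(\ell)=1$, $\xi(\ell)\ge2$. So it is effectively definable in Presburger arithmetic, the first-order theory of $(\mathbb N,+)$, which is decidable. There are finitely many schemes.

**Definition (equivalence and $\mathrm{Min}$).** Vectors $u,u'\in\mathbb N^N$ are *equivalent* if they belong to the same sets among all $L_\kappa$ and all $\{u_i\ge1\}$, $\{u_i\ge2\}$. Let $\mathrm{Min}(N;\vec\circ)$ be the set of vectors that are componentwise minimal in their equivalence class.

There are finitely many classes, each Presburger-definable. By Dickson's lemma (every set of pairwise incomparable vectors in $\mathbb N^N$ is finite), $\mathrm{Min}(N;\vec\circ)$ is finite. It is also computable. Membership in it is a Presburger formula ("no $u'\le u$, $u'\ne u$, is equivalent to $u$"). For $b=0,1,2,\dots$ we decide whether all its members have entries $\le b$. This eventually succeeds, and then we test finitely many vectors. For $N=0$ it contains just the empty vector.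

*Example.* Let $\mathcal F=\{a,+\}$, $t=w$, a single pattern $y+y$, and $N=1$. The labels are $1,w,y+y,y$. If $1\not\sim y+y$, the possible sets $L_\kappa$ are $\{0\},\{1\},\{2,3,\dots\}$ and $\emptyset$. If $1\sim y+y$ and $y+y$ carries an unknown, then $\xi(1)=2\eta_+(y)$. This yields $\{0\}$, $\{2\}$ (from $\eta_+(y)=1$), $\{4,6,8,\dots\}$ (from $y$ of type $(+,2)$, $1\not\sim y$) or $\emptyset$; if $y+y$ carries no unknown, we are back to the first list. So the classes are $\{0\},\{1\},\{2\},\{3,5,7,\dots\},\{4,6,8,\dots\}$ and $\mathrm{Min}=\{0,1,2,3,4\}$. Here $5$ may be lowered to $3$ but not to $4$.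

**Lemma 3.** For every $e\in\mathcal S$ of height $h$: $u(e)\in\mathrm{Min}(N;\circ_1,\dots,\circ_N)$.

**Proof.** Let $u=u(e)$, and suppose there is an equivalent $u^*\le u$ with $u^*\ne u$.

**Step 1: the reduction $R$.** We lower the multiplicities of $e$ from $u$ to $u^*$. Define $R$ on $\mathcal S$: $R(s)=s$ if $\mathrm{ht}(s)\le h$; $R(f(\vec a))=f(R(\vec a))$ for free-headed terms of height $>h$; and $R(M_i)$ is $\circ_i$-headed with arguments $R(b)$ for the arguments $b\ne e$ of $M_i$ (with multiplicity), plus $u_i^*$ copies of $e$.

Because of the sets $\{u_i\ge1\},\{u_i\ge2\}$, we have $u_i^*=u_i$ if $u_i\le1$, and $u_i^*\ge2$ if $u_i\ge2$. Hence $R(M_i)$ has at least two arguments, and it retains $e$ iff $M_i$ contains $e$. By induction on height, $R$ is well defined and preserves heads and heights: arguments of $R(M_i)$ are not $\circ_i$-headed because those of $M_i$ are not, and the height of $M_i$ is preserved because no argument disappears completely. Therefore $R(b)=e$ implies $\mathrm{ht}(b)=h$, so $b=R(b)=e$. In particular $R(M_i)(e)=u_i^*$.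

**Step 2: the reduced substitution is in $\mathcal K$ and smaller.** Let $\mu^*=R\circ\mu$ and $M_i^*=R(M_i)$. Only multiplicities changed, from positive values to positive values that are not larger. So heights, the depths of remaining occurrences and the heads of their parents are preserved, and $\mu^*\in\mathcal K$. Clearly $|R(s)|\le|s|$ for $s\in\mathcal S$, and $|M_i^*|<|M_i|$ for some $i$ with $u_i^*<u_i$. This $M_i$ occurs in some $\mu(w)$. The terms on the path from the root to that occurrence have height $>h$, so none of them is $e$, and at each node of the path the next term is kept as an argument. Hence the strict inequality propagates upward, $|\mu^*(w)|<|\mu(w)|$, and $\mu^*$ is strictly smaller than $\mu$. By minimality, $t\mu^*=p\theta$ for some $p\in\{t_1,\dots,t_n\}$ and some $\theta$.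

**Step 3: the match solves a scheme.** We read off a scheme from this match. Put $\mathrm{val}(i)=M_i^*$, $\mathrm{val}(r)=r\mu^*$ for $r\in\mathrm{Sub}(t)$, and $\mathrm{val}(q)=q\theta$ for $q\in\mathrm{Sub}(p)$. Let $\kappa$ be the scheme with this $p$; $\omega$ the head of $e$ if it is AC and "none" otherwise; $\ell\sim\ell'$ iff $\mathrm{val}(\ell)=\mathrm{val}(\ell')$; type $(\circ,\min(2,\mathrm{val}(\ell)(e)))$ if $\mathrm{val}(\ell)$ is $\circ$-headed, $\circ$ AC, of height $>h$; type $\mathsf E$ if $\mathrm{val}(\ell)=e$; type $\mathsf O$ otherwise. The label $i$ has a type $(\circ_i,\cdot)$ because $R$ preserves heads and heights.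

We claim that $\xi(\ell)=\mathrm{val}(\ell)(e)$ solves the system. (E1) and (E2) are clear. For (E3), let $q\in\mathrm{Sub}(p)$ be $\circ$-headed with $\mathrm{ht}(q\theta)>h$; these are exactly the $\circ$-headed $q\in\mathrm{Sub}(p)$ whose type is $(\circ,\cdot)$. By (1), $(q\theta)(e)=\sum_k[q_k\theta]_\circ(e)$.

- If $q_k\theta$ is $\circ$-headed of height $>h$, the contribution is $(q_k\theta)(e)=\xi(q_k)=\eta_\circ(q_k)$.
- If $q_k\theta$ is $\circ$-headed of height $\le h$, its arguments have height $<h$, so the contribution is $0$. The type of $q_k$ is $\mathsf O$, or $\mathsf E$ with $\omega=\circ$; so $\eta_\circ(q_k)=0$.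
- If $q_k\theta$ is not $\circ$-headed, the contribution is $1$ if $q_k\theta=e$ (then the type is $\mathsf E$ and $\omega\ne\circ$, so $\eta_\circ(q_k)=1$), and $0$ otherwise (then the type is $\mathsf O$ or $(\circ',\cdot)$ with $\circ'\ne\circ$, so $\eta_\circ(q_k)=0$).

The same holds for $t,\mu^*$. Since $\xi(i)=M_i^*(e)=u_i^*$, we have $u^*\in L_\kappa$. By equivalence $u\in L_\kappa$. So *the same system has a solution, which we now call $\xi$, with $\xi(i)=u_i$ for all $i\le N$*. Fix this $\xi$ from now on.

**Step 4: the undoing map $J$.** The new solution tells us how many copies of $e$ each term should contain. For AC-headed ground $s$ of height $>h$ let $\delta(s)=\xi(\ell)$ if $s=\mathrm{val}(\ell)$ for some label $\ell$, and $\delta(s)=s(e)$ otherwise. Such an $\ell$ carries an unknown, and the choice of $\ell$ does not matter by (E1). By (E2),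
$$\min(2,\delta(s))=\min(2,s(e)).\tag{6}$$
Define $J$ on all ground terms: $J(s)=s$ if $\mathrm{ht}(s)\le h$; $J(f(\vec a))=f(J(\vec a))$ for free-headed terms of height $>h$; and for $\circ$-headed $s$ of height $>h$, $J(s)$ is $\circ$-headed with arguments $J(b)$ for the arguments $b\ne e$ of $s$ (with multiplicity), plus $\delta(s)$ copies of $e$.

This is a legitimate flattened form. By (6), either $\delta(s)=s(e)\le1$ and the number of arguments is unchanged, or $\delta(s)\ge2$; so there are at least two arguments. Again by (6), $e$ is inserted only if $s(e)>0$, in which case $e$ is not $\circ$-headed. Inductively $J$ preserves heads, so no $J(b)$ is $\circ$-headed.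

**Step 5: $J$ commutes with the match.** Claim: *$J(q\theta)=q(J\theta)$ for $q\in\mathrm{Sub}(p)$, and $J(r\mu^*)=r(J\mu^*)$ for $r\in\mathrm{Sub}(t)$.* We use induction on $q$. For variables it is the definition. If $\mathrm{ht}(q\theta)\le h$, then $\mathrm{ht}(x\theta)\le h$ for all variables $x$ of $q$, and both sides equal $q\theta$. For free heads with $\mathrm{ht}(q\theta)>h$, both maps pass to the arguments. Let $q$ be $\circ$-headed with $\mathrm{ht}(q\theta)>h$. By induction, the argument multiset of $q(J\theta)$ is $\biguplus_k[J(q_k\theta)]_\circ$. Consider its parts.

- If $q_k\theta$ is $\circ$-headed of height $>h$, its part is $\{J(b):b\in[q_k\theta]_\circ,\,b\ne e\}$ plus $\delta(q_k\theta)=\xi(q_k)=\eta_\circ(q_k)$ copies of $e$.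
- If $q_k\theta$ is $\circ$-headed of height $\le h$, its part consists of its arguments $b=J(b)$, all of height $<h$ and so $\ne e$; and $\eta_\circ(q_k)=0$.
- If $q_k\theta$ is not $\circ$-headed, its part is $\{J(q_k\theta)\}$. If $q_k\theta=e$, this is one copy of $e$, and $\eta_\circ(q_k)=1$. Otherwise it is $J(b)$ for $b=q_k\theta\ne e$, and $\eta_\circ(q_k)=0$.

Altogether we get $\{J(b):b\in[q\theta]_\circ,\,b\ne e\}$ plus $\sum_k\eta_\circ(q_k)$ copies of $e$. By (E3) this number is $\xi(q)=\delta(q\theta)$, so these are exactly the arguments of $J(q\theta)$. The argument for $t,\mu^*$ is identical.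

**Step 6: $J$ undoes $R$.** Claim: *$J(R(s))=s$ for $s\in\mathcal S$*, by induction on height. If $\mathrm{ht}(s)\le h$, both maps fix $s$. For free heads of height $>h$, $R(s)$ also has height $>h$, and both maps pass to the arguments. For $s=M_i$, the arguments of $M_i^*$ different from $e$ are the $R(b)$ with $b\ne e$ (with multiplicity), by Step 1; $J(R(b))=b$ by induction; and $\delta(M_i^*)=\xi(i)=u_i=M_i(e)$. So $J(M_i^*)=M_i$.

Hence $J\mu^*=\mu$, and $J$ satisfies (5) with $\mu^\bullet=\mu^*$. This contradicts the undo principle. $\square$

## Twins among the arguments of AC-symbols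

Lemma 3 bounds multiplicities once $N$ is bounded. The number of *different* arguments is still free. Suppose many arguments $e$ of the same height have the same vector $u(e)$. Such twins occur in the same sums equally often. So delete one twin $e$ everywhere; if a match appears, put $e$ back next to each occurrence of another twin $e'$.

This goes wrong if the match sees $e'$ as a whole. Take constants $a_1,\dots,a_r$ with $r\ge4$, the sum $a_1+\dots+a_r$, and the pattern $y+y'$. Deleting $a_1$ leaves $a_2+\dots+a_r$, matched with $y\theta=a_2$ and $y'\theta=a_3+\dots+a_r$. Putting $a_1$ next to $a_3$ is harmless, since it turns $y'\theta$ into $a_1+a_3+\dots+a_r$. Putting it next to $a_2$ is not compatible with the match: in the sum, $a_2$ becomes $a_2+a_1$, while $y\theta=a_2$, taken as a term by itself, stays $a_2$. If there are more twins than values appearing in the match, a harmless $e'$ exists.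

**Definition (internal).** Call $e\in\mathcal S$ *internal* if $e\ne\mu(w)$ for all $w$ and $e$ is not an argument of a free-headed term of $\mathcal S$.

For $\mu(w)=+\{a,b,f(a)\}$ and $k=1$, the terms $b$ and $f(a)$ are internal, but $a$ is not. An internal $e$ of height $h$ is an argument of at least one term of $\mathcal S$, and only of terms among $M_1,\dots,M_N$. Let
$$\Gamma=|\mathrm{Sub}(t)|+\max_i|\mathrm{Sub}(t_i)|+1\ \ge 3 .$$

**Lemma 4.** For each $h$ and each $u\in\mathbb N^N$ there are at most $\Gamma$ internal $e\in\mathcal S$ of height $h$ with $u(e)=u$.

**Proof.** Suppose the set $Q$ of these $e$ has $|Q|\ge\Gamma+1$. Fix $e\in Q$.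

**Step 1: the deletion $\Delta$.** We remove $e$ from all sums. Define $\Delta$ on $\mathcal S$: $\Delta(s)=s$ if $\mathrm{ht}(s)\le h$; $\Delta(f(\vec a))=f(\Delta(\vec a))$ for free-headed terms of height $>h$; and $\Delta(M_i)$ is $\circ_i$-headed with the arguments $\Delta(b)$ for the arguments $b\ne e$ of $M_i$ (with multiplicity). If $e$ is an argument of $M_i$, so are all other elements of $Q$, because their vectors are equal. So at least two arguments of height $h$ remain. Hence, by induction, $\Delta$ is well defined and preserves heads and heights. Therefore, for $e'\in Q\setminus\{e\}$: $\Delta(b)=e'$ implies $\mathrm{ht}(b)=h$ and $b=e'$; conversely $\Delta(e')=e'$.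

**Step 2: the smaller substitution and its match.** Let $\mu_e=\Delta\circ\mu$. Remaining occurrences keep their depth and the head of their parent, so $\mu_e\in\mathcal K$. Sizes do not increase. Since $e$ is internal, it is an argument of some $M_i$, and $|\Delta(M_i)|<|M_i|$. As in Lemma 3 this propagates upward: the terms on a path from a root $\mu(w)$ to $M_i$ have height $>h$, so none of them is $e$ and none is deleted. So $\mu_e$ is strictly smaller than $\mu$. By minimality, $t\mu_e=p\theta$ for some $p=t_i$ and some $\theta$. Since $|Q\setminus\{e\}|\ge\Gamma>|\mathrm{Sub}(t)|+|\mathrm{Sub}(p)|$, we can choose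
$$e'\in Q\setminus\{e\},\qquad e'\notin\{r\mu_e:r\in\mathrm{Sub}(t)\}\cup\{q\theta:q\in\mathrm{Sub}(p)\}.\tag{7}$$

**Step 3: the insertion $\iota$.** We put $e$ back next to $e'$. Define $\iota$ on all ground terms: $\iota(c)=c$ for constants; $\iota(f(\vec a))=f(\iota(\vec a))$ for free $f$; and for AC $\circ$
$$\iota(\circ\{a_1,\dots,a_l\})=\iota_\circ(a_1)\circ\dots\circ\iota_\circ(a_l),\qquad \iota_\circ(b)=\iota(b)\text{ if }b\ne e',\quad \iota_\circ(e')=e'\circ e.$$
These are products as defined for flattened terms, so $\iota$ is defined everywhere, even where $e$ is $\circ$-headed. It preserves heads. By induction, if $e'$ is not a proper subterm of $s$, then $\iota(s)=s$: no argument of $s$ is $e'$, and $\iota$ fixes every argument of $s$.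

**Step 4: $\iota$ commutes with the match.** Claim: *$\iota(q\theta)=q(\iota\theta)$ for $q\in\mathrm{Sub}(p)$, and $\iota(r\mu_e)=r(\iota\mu_e)$ for $r\in\mathrm{Sub}(t)$.* We use induction. Variables, constants and free heads follow from the definition. Let $q$ be $\circ$-headed with summands $q_k$. By (1), $\iota(q\theta)$ is the $\circ$-product over $k$ of the factors $\prod_{b\in[q_k\theta]_\circ}\iota_\circ(b)$. The $k$-th factor equals $\iota(q_k\theta)$. If $q_k\theta$ is $\circ$-headed, this is the definition of $\iota$. Otherwise the factor is $\iota_\circ(q_k\theta)$, and this is $\iota(q_k\theta)$ because $q_k\theta\ne e'$ by (7). By induction $\iota(q_k\theta)=q_k(\iota\theta)$, and the product of these is $q(\iota\theta)$. The same argument applies to $t,\mu_e$.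

**Step 5: $\iota$ undoes $\Delta$.** Claim: *$\iota(\Delta(s))=s$ for $s\in\mathcal S$*, by induction on height. If $\mathrm{ht}(s)\le h$, then $\Delta(s)=s$, and $e'$, having height $h$, is not a proper subterm of $s$; so $\iota(s)=s$. Free heads are clear. Let $s=M_i$. The arguments of $\Delta(M_i)$ are the $\Delta(b)$ with $b\ne e$. By Step 1, $\Delta(b)=e'$ iff $b=e'$, and then $\iota_{\circ_i}(\Delta(b))=e'\circ_ie$; otherwise $\iota_{\circ_i}(\Delta(b))=\iota(\Delta(b))=b$ by induction. So $\iota(\Delta(M_i))$ is the $\circ_i$-product of the arguments of $M_i$ other than $e$, and of $M_i(e')=M_i(e)$ copies of $e$. If this number is positive, $e$ is an argument of $M_i$ and hence not $\circ_i$-headed. So the product is $M_i$.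

Hence $\iota\mu_e=\mu$, and $\iota$ satisfies (5) with $\mu^\bullet=\mu_e$. This contradicts the undo principle. $\square$

## Counting from the greatest height downward

Lemma 3 at height $h$ needs a bound on the number $N$ of AC-headed terms of height *greater than* $h$. So we count downward from $h=D$, above which there is nothing.

Let $\beta(P)$ and $\mathsf m(P)$ be the maximum of $|\mathrm{Min}(N;\vec\circ)|$, respectively the maximal entry of vectors in $\mathrm{Min}(N;\vec\circ)$ ($0$ if there are no entries), over $N\le P$ and all choices of $\vec\circ$; for $N=0$ there is just the empty choice. Both are computable. Let $n_h$ be the number of terms of height $h$ in $\mathcal S$, and put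
$$P_D=0,\qquad p_h=k+\mathrm{ar}\cdot P_h+\Gamma\,\beta(P_h),\qquad P_{h-1}=P_h+p_h\qquad(h=D,D-1,\dots,0).\tag{8}$$

**Step 1: counting terms.** Claim: *$\mathcal S$ has at most $P_h$ terms of height $>h$, and $n_h\le p_h$.* For $h=D$ there are no terms of height $>D$. Suppose there are at most $P_h$ terms of height $>h$. A term of height $h$ in $\mathcal S$ is some $\mu(w)$ (at most $k$ of these), or an argument of a free-headed term of $\mathcal S$, which has height $>h$ (at most $\mathrm{ar}\cdot P_h$ of these), or internal. The internal ones have vectors in $\mathrm{Min}(N;\vec\circ)$ with $N\le P_h$ by Lemma 3, and at most $\Gamma$ of them share a vector by Lemma 4. So there are at most $\Gamma\,\beta(P_h)$ of them. Hence $n_h\le p_h$, and at most $P_h+p_h=P_{h-1}$ terms have height $>h-1$.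

**Step 2: bounding sizes.** Claim: *terms of height $h$ in $\mathcal S$ have size at most $\sigma_h$*, where
$$\sigma_0=1,\qquad \sigma_h=1+\Big(1+\mathrm{ar}+\sum_{g<h}p_g\,\mathsf m(P_g)\Big)\sigma_{h-1}.$$
Note that $\sigma_h$ increases with $h$, so arguments of a term of height $h$ have size at most $\sigma_{h-1}$. A free-headed term has at most $\mathrm{ar}$ arguments. An AC-headed term of height $h$ has, for each $g<h$, at most $p_g$ different arguments of height $g$. By Lemma 3 at height $g$, each of them has multiplicity at most $\mathsf m(P_g)$.

Hence, *if a $\mathcal K$-solution exists, one exists with $\sum_w|\mu(w)|\le B:=k\,\sigma_D$ and with at most $p_0$ different $C$-constants*, since $C$-constants in $\mathcal S$ are terms of height $0$. Both $B$ and $p_0$ are computable from the input.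

**Step 3: the algorithm, and the end of the proof of Theorem 1.** If $n=0$ or $k=0$, answer as explained under "Parameters". Otherwise compute $B$ and $p_0$. Fix $p_0$ constants of each type; this loses nothing, since permuting the $C$-constants within each type preserves $\mathcal K$ and the set of $\mathcal K$-solutions. Enumerate the finitely many $\mu\in\mathcal K$ with $\sum_w|\mu(w)|\le B$ over $\mathcal F$ and these constants. For each, test by AC-matching whether $t\mu$ is an instance of some $t_i$. Answer "yes" iff some $\mu$ matches no $t_i$.

If the answer is "yes", a $\mathcal K$-solution exists, and by Lemma 2 so does a solution over $T(\mathcal F)$. If there is a solution over $T(\mathcal F)$, then by Lemma 1 there is a $\mathcal K$-solution, hence one within the bounds, and the answer is "yes". This proves Theorem 1; with $m=1$, satisfiability of arbitrary AC-complement problems is decidable. $\blacksquare$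

## Equations in the existential variables: proof of Theorem 2

Here, and only here, we use a cited result: for every finite system of equations between terms over $\mathcal F$, with several AC-symbols and free symbols, a finite complete set of AC-unifiers can be computed (M. Stickel, J. ACM 28 (1981); F. Fages, *Associative-commutative unification*, J. Symbolic Computation 3 (1987)). *Complete* means that every unifier of the system is, modulo AC, an instance of a member of the set. For example, $x=a+b$ has the complete set consisting of $x\mapsto a+b$ alone.

**Step 1: guess the true equations.** This removes the equations from $\varphi$. Let $A_1,\dots,A_l$ be the equations in $\varphi$; their variables are in $\vec w$. Then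
$$\exists\vec w\,\forall\vec y\,\varphi\iff\bigvee_{I\subseteq\{1,\dots,l\}}\exists\vec w\Big(\bigwedge_{i\in I}A_i\wedge\forall\vec y\,\varphi_I\Big),\tag{9}$$
where $\varphi_I$ replaces $A_i$ by true for $i\in I$ and by false for $i\notin I$. For "$\Rightarrow$", take $I$ to be the set of equations true at the given $\vec w$; their truth does not depend on $\vec y$. The direction "$\Leftarrow$" holds because $\varphi$ is built with $\wedge,\vee$ and so is monotone in its literals. Put $\varphi_I$ in conjunctive normal form, a conjunction of clauses $\bigvee_js_{cj}\ne s'_{cj}$. If an empty clause occurs, the disjunct is false.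

**Step 2: solve the chosen equations.** We replace $\vec w$ by $\vec w\tau$, for $\tau$ ranging over a finite complete set of unifiers of $\{A_i:i\in I\}$, with the variables of $\vec w\tau$ disjoint from $\vec y$. The ground solutions of $\{A_i:i\in I\}$ are exactly the ground instances of these $\vec w\tau$: a ground solution is a unifier, hence an instance of some $\vec w\tau$, and an instance of a unifier is a unifier. This yields a finite disjunction of sentences
$$\exists\vec v\,\forall\vec y\,\bigwedge_c\bigvee_js_{cj}\ne s'_{cj},$$
where $\tau$ has been applied inside the $s_{cj},s'_{cj}$, and $\vec v=(v_1,\dots,v_m)$ are the variables of $\vec w\tau$, possibly with $m=0$.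

**Step 3: turn clauses into tuple patterns.** For each clause $c$ compute a finite complete set $U_c$ of unifiers of the system $\{s_{cj}=s'_{cj}\}_j$ in the variables $\vec v,\vec y$. A ground $\rho:\vec v\to T(\mathcal F)$ violates clause $c$ for some ground $\vec y$ iff $\rho$ extends to a ground unifier of that system. This holds iff $(v_1,\dots,v_m)\rho$ is a ground instance modulo AC of $(v_1\tau,\dots,v_m\tau)$ for some $\tau\in U_c$. Indeed, a ground unifier extending $\rho$ is an instance of some $\tau\in U_c$. Conversely, suppose $(v_1,\dots,v_m)\rho$ is an instance of $(v_1\tau,\dots,v_m\tau)$. Give ground values to the remaining variables, which is possible since $T(\mathcal F)\ne\emptyset$. The resulting instance of $\tau$ is a ground unifier that agrees with $\rho$ on $\vec v$ modulo AC.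

So the sentence is the tuple complement problem with $t=(v_1,\dots,v_m)$ and patterns $(v_1\tau,\dots,v_m\tau)$, $\tau\in\bigcup_cU_c$, with variables renamed apart, and Theorem 1 decides it. If $m=0$, the tuples are empty and the sentence is true iff $\bigcup_cU_c=\emptyset$. Deciding each of the finitely many sentences decides the disjunction (9). $\blacksquare$
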